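# Continuity for a degenerate elliptic equation in the plane when $\exp(\sqrt{1/\lambda})$ is integrable

## 1. Bounded $1/\lambda$: the maximum principle on circles

Let $\Omega\subset\mathbb R^2$ be a domain and consider the equation in divergence form
$$\sum_{i,j=1}^2 D_i\big(a_{ij}(x)D_ju(x)\big)=0,\qquad x\in\Omega, \tag{D}$$
with measurable symmetric coefficients $A=(a_{ij})$ such that, for all $\xi\in\mathbb R^2$ and a.e. $x\in\Omega$,
$$\lambda(x)|\xi|^2\le\sum_{i,j}a_{ij}(x)\xi_i\xi_j\le\Lambda(x)|\xi|^2, \tag{E}$$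
where $\lambda,\Lambda$ are measurable, finite and positive. In these notes $\Lambda=1$ throughout. We want to know how small $\lambda$ may become before solutions can fail to be continuous. We begin where $\lambda$ is bounded below, because two of the three tools of the general proof already appear there.

**Notation.** Put $K=1/\lambda$. By (E), $0<\lambda\le1$, so $K\ge1$ and $0\le A\le I$ a.e. For a Sobolev function $w$ let $e_w=\langle A\nabla w,\nabla w\rangle$ be its energy density. The eigenvalues of $A$ lie in $[0,1]$, so $|Av|^2=\langle A^2v,v\rangle\le\langle Av,v\rangle$. With Cauchy–Schwarz for the form $\langle A\cdot,\cdot\rangle$ we get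
$$\lambda|\nabla w|^2\le e_w\le|\nabla w|^2,\qquad |A\nabla w|\le e_w^{1/2},\qquad |\langle A\nabla w,\nabla\varphi\rangle|\le e_w^{1/2}e_\varphi^{1/2}. \tag{1}$$
The first inequality is used in the form $|\nabla w|^2\le K e_w$. For example, if $A=\mathrm{diag}(1,\lambda)$, then $e_w=w_{x_1}^2+\lambda w_{x_2}^2$; finite energy does not by itself put $w_{x_2}$ in $L^2$.

**Definition (weak solution).** A function $u\in W^{1,1}_{loc}(\Omega)$ is a weak solution of (D) if $e_u\in L^1_{loc}(\Omega)$ and $\int_\Omega\langle A\nabla u,\nabla\varphi\rangle\,dx=0$ for all $\varphi\in C_c^\infty(\Omega)$. It is called continuous if it agrees a.e. with a continuous function.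

By (1), $A\nabla u\in L^2_{loc}$ for every weak solution. We shall want to insert test functions built from $u$ itself, so we give a name to the permission to do this.

**Definition (testing property (T)).** The equation has property (T) if $\int\langle A\nabla u,\nabla\varphi\rangle\,dx=0$ for every weak solution $u$ and every $\varphi\in W^{1,1}(\Omega)$ with compact support in $\Omega$ and $\int e_\varphi\,dx<\infty$.

For example, if $K\le K_0$ a.e. for a constant $K_0$, then (T) holds. Indeed $|\nabla\varphi|^2\le K_0e_\varphi$, so $\nabla\varphi\in L^2$. The mollifications $\varphi*\rho_\varepsilon\in C_c^\infty(\Omega)$ have gradients $(\nabla\varphi)*\rho_\varepsilon\to\nabla\varphi$ in $L^2$, with supports in a fixed compact set, and $A\nabla u\in L^2_{loc}$.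

**Logarithmic polar coordinates.** Fix $x_0\in\Omega$ and $B(x_0,r_0)\Subset\Omega$ with $r_0<1$. Put $t_0=\log\frac1{r_0}>0$ and
$$\Phi(t,\theta)=x_0+e^{-t}(\cos\theta,\sin\theta),\quad t>t_0,\ \theta\in\mathbb R,\qquad r=e^{-t},\qquad dx=r^2\,dt\,d\theta. \tag{2}$$
For a function $w$, $|\nabla w|^2dx=(w_t^2+w_\theta^2)\,dt\,d\theta$. Large $t$ means close to $x_0$.

**Representative on circles.** The purpose is to make "the values of $u$ on a circle" meaningful. Recall the ACL characterization: a function is in $W^{1,1}_{loc}$ if and only if it has a representative that is locally absolutely continuous on a.e. line parallel to each coordinate axis, with partial derivatives in $L^1_{loc}$. Since $\Phi$ is a smooth local diffeomorphism onto the punctured ball, $u\circ\Phi\in W^{1,1}_{loc}$; let $\tilde u$ be such a representative. As $u\circ\Phi$ is $2\pi$-periodic in $\theta$, for a.e. $t$ the continuous function $\tilde u(t,\cdot)$ agrees a.e., hence everywhere, with its $2\pi$-translate. So for a.e. $t$, $\tilde u(t,\cdot)$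 is continuous, $2\pi$-periodic and absolutely continuous on compact intervals. By the chain rule and (1),
$$|\tilde u_\theta|\le r|\nabla u|\le rK^{1/2}e_u^{1/2}\qquad\text{a.e.} \tag{3}$$

**Lemma 1 (maximum principle on circles).** Assume (T) and let $u$ be a weak solution. For a.e. $\tau>t_0$, with $r=e^{-\tau}$,
$$\operatorname{ess\,sup}_{B(x_0,r)}u\le\max\tilde u(\tau,\cdot),\qquad \operatorname{ess\,inf}_{B(x_0,r)}u\ge\min\tilde u(\tau,\cdot).$$
In particular $u\in L^\infty_{loc}(\Omega)$.

*Proof.* Take $\tau$ with $\tilde u(\tau,\cdot)$ continuous and periodic, let $k$ be its maximum and set $\varphi=(u-k)_+\mathbf 1_{B(x_0,r)}$. We first check that cutting off at the circle leaves a Sobolev function. In the coordinates $(t,\theta)$, $\varphi$ is represented by $(\tilde u-k)_+\mathbf 1_{\{t>\tau\}}$. On a.e. line $t=\text{const}$ this is either $0$ or $(\tilde u-k)_+$, hence locally absolutely continuous. On a.e. line $\theta=\text{const}$ the function $(\tilde u(\cdot,\theta)-k)_+$ is locally absolutely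 continuous and vanishes at $t=\tau$, so cutting it off there keeps it locally absolutely continuous. The partial derivatives are in $L^1_{loc}$. Hence $\varphi\in W^{1,1}_{loc}(B(x_0,r_0)\setminus\{x_0\})$. In $B(x_0,r)$, $\varphi=(u-k)_+\in W^{1,1}_{loc}$. These two open sets cover $B(x_0,r_0)$, and $\varphi=0$ outside $B(x_0,r)$. So $\varphi\in W^{1,1}(\Omega)$ has compact support, $\nabla\varphi=\nabla u\,\mathbf 1_{\{u>k\}\cap B(x_0,r)}$ and $e_\varphi\le e_u$ is integrable.

By (T), $0=\int\langle A\nabla u,\nabla\varphi\rangle=\int e_\varphi$. Since $e_\varphi\ge\lambda|\nabla\varphi|^2$ and $\lambda>0$ a.e., $\nabla\varphi=0$; as $\varphi$ vanishes near $\partial B(x_0,r_0)$, $\varphi=0$. So $u\le k$ a.e. in $B(x_0,r)$. Apply this to $-u$ for the infimum. Local boundedness follows because each point has a ball on which $u$ is bounded. $\square$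

For $t>t_0$ let $M(t)$ and $m(t)$ be the essential supremum and infimum of $u$ over $B(x_0,e^{-t})$, and $\operatorname{osc}(t)=M(t)-m(t)$. Under (T) they are finite; $M$ is nonincreasing and $m$ nondecreasing. For instance, $u=x_1$ and $x_0=0$ give $\operatorname{osc}(t)=2e^{-t}$.

By Lemma 1, $\operatorname{osc}(t)\le\max\tilde u(t,\cdot)-\min\tilde u(t,\cdot)$ for a.e. $t$. A point of minimum and a point of maximum on the circle are joined by two arcs, and the integral of $|\tilde u_\theta|$ over each is at least the difference of the extreme values. With (3) and Cauchy–Schwarz, for a.e. $t>t_0$,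
$$2\operatorname{osc}(t)\le\int_0^{2\pi}|\tilde u_\theta|\,d\theta\le R(t)^{1/2}\Big(\int_0^{2\pi}e_u\,r^2\,d\theta\Big)^{1/2},\qquad R(t)=\int_0^{2\pi}K\,d\theta. \tag{4}$$

**Lemma 2.** Let $u$ be locally bounded. If $\operatorname{osc}(t)\to0$ as $t\to\infty$ for every center $x_0\in\Omega$, then $u$ has a continuous representative $u^*$, and $|u^*(x)-u^*(y)|\le\operatorname{osc}(t)$ whenever $x,y\in B(x_0,e^{-t})$.

*Proof.* Put $u^*(x_0)=\lim_{r\to0}\operatorname{ess\,sup}_{B(x_0,r)}u=\lim_{r\to0}\operatorname{ess\,inf}_{B(x_0,r)}u$. Averages of $u$ over $B(x_0,r)$ lie between these bounds, so $u^*=u$ at Lebesgue points, hence a.e. If $x,y\in B(x_0,e^{-t})$, small balls around $x$ and $y$ are contained in this ball, so $u^*(x)$ and $u^*(y)$ lie in $[m(t),M(t)]$. This is the inequality, and continuity follows from it. $\square$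

**Proposition 3.** If $K\le K_0$ a.e. for a constant $K_0$, every weak solution is continuous.

*Proof.* (T) holds. In (4), $R(t)\le2\pi K_0$. Square (4) and integrate over $t\in(T,2T)$, $T>t_0$. Since $\operatorname{osc}(t)\ge\operatorname{osc}(2T)$ there and $r^2dt\,d\theta=dx$,
$$4T\operatorname{osc}(2T)^2\le2\pi K_0\int_{B(x_0,e^{-T})}e_u\,dx,$$
and the right side tends to $0$. Apply Lemma 2. $\square$

## 2. Unbounded $1/\lambda$: statements, and the size of $K$ on annuli

What changes if $K$ is unbounded, and only an integral of it is controlled? Onninen and Zhong proved, for the same class of weak solutions, that if $n=2$ and $\Lambda=1$, all weak solutions are continuous provided $\int_\Omega\exp(\alpha\sqrt{\lambda^{-1}})\,dx<\infty$ for some $\alpha>1$. De Giorgi's conjecture for $n=2$, as posed with reference to "A Priori Boundary Estimations for an Elliptic Operator", asks for $\alpha=1$: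

**Conjecture (De Giorgi).** Let $n=2$ and suppose (E) holds with $\Lambda=1$ and $\int_\Omega\exp(\sqrt{\lambda(x)^{-1}})\,dx<\infty$. Then all weak solutions of (D) are continuous in $\Omega$.

The conjecture is true. We prove the following.

**Theorem A (the conjecture, for every $\alpha>0$).** If $\exp(\alpha\sqrt K)\in L^1_{loc}(\Omega)$ for some $\alpha>0$, every weak solution $u$ of (D) has a continuous representative. Moreover, for each compact $F\subset\Omega$ there are $C,\rho>0$ such that this representative satisfies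
$$|u(x)-u(y)|\le C\Big(\log\frac1{|x-y|}\Big)^{-\gamma},\qquad x,y\in F,\ 0<|x-y|<\rho,$$
where $\gamma=\gamma(\alpha)>0$ depends only on $\alpha$.

The conjecture is the case $\alpha=1$, as global integrability implies local integrability.

**Theorem B (slightly beyond the square root).** Let $\ell(K)=\log\log(e^e+K)$. If $\exp\big(\alpha\sqrt{K/\ell(K)}\big)\in L^1_{loc}(\Omega)$ for some $\alpha\ge24\pi$, all weak solutions are continuous.

**Theorem C (a radial model).** Let $0<r_0<1$, $\Omega=B(0,r_0)$, $A=e_r\otimes e_r+\lambda(|x|)\,e_\theta\otimes e_\theta$, with $\lambda:(0,r_0)\to(0,1]$ measurable. All weak solutions are continuous in $\Omega$ if and only if $\int_0\lambda(r)\log\frac1r\,\frac{dr}r=\infty$.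

**Corollary D (sharpness).** (i) For every $p>\frac12$ there is an equation with $\Lambda=1$ and $\int_\Omega\exp\big(\alpha\sqrt K/(\log(e+K))^p\big)dx<\infty$ for all $\alpha>0$ which has a discontinuous weak solution. In particular $\sqrt K$ cannot be replaced by $K^q$ with $q<\frac12$. (ii) For every $\alpha>0$ and $p>0$ with $p(p+1)>\alpha^2/4$ there is an equation with $\int_\Omega\exp(\alpha\sqrt K)\,dx<\infty$ and a weak solution equal to $(\log\frac1r)^{-p}\cos\theta$. So the modulus in Theorem A is of the right type, and its exponent must tend to $0$ as $\alpha\to0$.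

For general $A$, the exact threshold between Theorem B and Corollary D(i) is not determined here.

Two things in the proof of Proposition 3 are now in question: property (T), and the bound on $R(t)$. We first measure the second.

**Lemma 4 (mean of $K$ on an annulus).** Let $N=\int_{B(x_0,r_0)}\exp(\alpha\sqrt K)\,dx<\infty$ and $T>\max(t_0,1)$. Then
$$\int_{2T}^{3T}\!\!\int_0^{2\pi}K\,d\theta\,dt\le\frac{36T^2}{\alpha^2}(2\pi T+N). \tag{5}$$

*Proof.* Where $\alpha\sqrt K\le6T$, $K\le36T^2/\alpha^2$, and the region has $dt\,d\theta$-area at most $2\pi T$. Elsewhere $y=\alpha\sqrt K>6T\ge2$, and $y^2e^{-y}$ decreases for $y\ge2$, so $K=\alpha^{-2}y^2\le\alpha^{-2}(6T)^2e^{-6T}\exp(\alpha\sqrt K)$. As $dt\,d\theta=e^{2t}dx\le e^{6T}dx$ for $t\le3T$, this part contributes at most $36T^2N/\alpha^2$. $\square$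

So $K$ has mean of order $T^2/\alpha^2$ on the annulus $2T<t<3T$. Suppose (T) for the moment and repeat Proposition 3: dividing the square of (4) by $R(t)$, integrating over $(2T,3T)$ and using $T^2\le\int_{2T}^{3T}R\,dt\int_{2T}^{3T}R^{-1}dt$ with (5), one gets
$$4\operatorname{osc}(3T)^2\le\frac{36}{\alpha^2}(2\pi T+N)\int_{B(x_0,e^{-2T})}e_u\,dx .$$
The energy tends to $0$, but it is multiplied by $T$. A rate is needed, and we shall see in Section 5 what the natural rate gives.

## 3. Separated solutions in the radial model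

Before the general proof we look at equations that can be solved by hand. In the setting of Theorem C the eigenvalues of $A$ are $1$ and $\lambda$, so (E) holds with $\Lambda=1$. Take $x_0=0$ in (2), so $t=\log\frac1r$, and put $\sigma(t)=\lambda(e^{-t})\in(0,1]$. Then
$$\langle A\nabla u,\nabla\psi\rangle\,dx=(u_t\psi_t+\sigma u_\theta\psi_\theta)\,dt\,d\theta,\qquad e_u\,dx=(u_t^2+\sigma u_\theta^2)\,dt\,d\theta. \tag{6}$$
Formally, $f(t)\cos\theta$ solves the equation when $f''=\sigma f$.

**Lemma 5.** Let $f\in W^{2,\infty}_{loc}(t_0,\infty)$ satisfy $f''=\sigma f$ a.e., let $f$ be bounded near $\infty$, $f'(t)\to0$ as $t\to\infty$, and $\int^\infty(f'^2+\sigma f^2)\,dt<\infty$. Then $u=f(t)\cos\theta$ is a weak solution in $\Omega=B(0,r_0)$.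

*Proof.* Off $0$, $u$ is locally Lipschitz. Near $0$ it is bounded with $|\nabla u|\le(|f|+|f'|)/r\le C/r$, which is integrable in the plane. On every line parallel to an axis that misses $0$, $u$ is locally Lipschitz, so $u\in W^{1,1}_{loc}(\Omega)$ by ACL. Its energy in $\{t>t_1\}$ is $\pi\int_{t_1}^\infty(f'^2+\sigma f^2)dt<\infty$ for every $t_1>t_0$. For $\psi\in C_c^\infty(\Omega)$, integrate by parts over $\{t<\tau\}$, where $\psi$ vanishes for $t$ near $t_0$: the first term of (6) gives $f'(\tau)\int_0^{2\pi}\cos\theta\,\psi(\tau,\theta)\,d\theta-\iint_{t<\tau}f''\cos\theta\,\psi$, and the second gives $+\iint_{t<\tau}\sigma f\cos\theta\,\psi$. As $f''=\sigma f$,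
$$\iint_{t<\tau}(u_t\psi_t+\sigma u_\theta\psi_\theta)\,dt\,d\theta=f'(\tau)\int_0^{2\pi}\cos\theta\,\psi(\tau,\theta)\,d\theta\longrightarrow0\quad(\tau\to\infty).$$
The integrand is integrable, by (1), so the full integral is $0$. $\square$

**Example 1.** If $\sigma=\sigma_0\in(0,1]$ is constant, $f=e^{-\sqrt{\sigma_0}\,t}$ gives $u=r^{\sqrt{\sigma_0}}\cos\theta$. Here $K=1/\sigma_0$ is bounded, and $u$ is Hölder continuous at $0$ with exponent $\sqrt{\sigma_0}$.

**Example 2.** Let $p>0$, $\sigma=p(p+1)/t^2$ with $t_0$ so large that $\sigma\le1$. Then $f=t^{-p}$ satisfies $f''=p(p+1)t^{-p-2}=\sigma f$, $f'\to0$, and $f'^2+\sigma f^2$ is a multiple of $t^{-2p-2}$. So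
$$u=t^{-p}\cos\theta=\Big(\log\frac1r\Big)^{-p}\cos\theta$$
is a weak solution, with $\operatorname{osc}(t)=2t^{-p}$ at $x_0=0$. Here $\sqrt K=t/\sqrt{p(p+1)}$ and
$$\int_\Omega\exp(\alpha\sqrt K)\,dx=2\pi\int_{t_0}^\infty\exp\Big(\frac{\alpha t}{\sqrt{p(p+1)}}-2t\Big)dt<\infty\iff\alpha<2\sqrt{p(p+1)}. \tag{7}$$
So $K\sim t^2$ is exactly the size that Lemma 4 permits, and the solutions decay only like a power of $\log\frac1r$.

Take $p=\frac12$. Then $2\sqrt{p(p+1)}=\sqrt3>1$, so the hypothesis of the conjecture holds. But $|\nabla u|^2dx\ge u_\theta^2\,dt\,d\theta=t^{-1}\sin^2\theta\,dt\,d\theta$ has infinite integral near $0$. So under the hypothesis of the conjecture a weak solution need not be in $W^{1,2}_{loc}$, and the mollification argument that gave (T) for bounded $K$ is not available: $A\nabla u$ is in $L^2_{loc}$, but for a test function built from $u$ the mollified gradients can only be expected to converge in something weaker than $L^2$.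

## 4. Testing with functions of finite energy

This section proves property (T) from exponential integrability. How much do we miss $L^2$ by? With $g=|\nabla\varphi|$ we have $g^2\le Ke_\varphi$, and where $K$ is not larger than a multiple of $\log^2(e+g)$ this gives $g^2/\log^2(e+g)\lesssim e_\varphi$. So the loss is a square of a logarithm. We record it with a slightly larger function. Let
$$h(\tau)=\log(e+\tau)\,\log\big(e+\log(e+\tau)\big),\qquad\tau\ge0.$$
It is nondecreasing, $h\ge1$, and $\int^\infty\frac{d\tau}{\tau h(\tau)}=\infty$: with $s=\log\tau$ the integrand behaves like $\frac{1}{s\log s}$. The divergence of this integral is what the proof below depends on. The second factor of $h$ is used only for Theorem B.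

**Condition (P).** Every compactly supported $\varphi\in W^{1,1}(\Omega)$ with $\int e_\varphi<\infty$ satisfies $\int|\nabla\varphi|^2/h(|\nabla\varphi|)^2\,dx<\infty$.

If $K\le K_0$, (P) is trivial, since $|\nabla\varphi|^2\le K_0e_\varphi$ and $h\ge1$.

**Lemma 6.** If $\exp(\alpha\sqrt K)\in L^1_{loc}(\Omega)$ for some $\alpha>0$, then (P) holds.

*Proof.* Let $g=|\nabla\varphi|$. Where $\sqrt K\le\frac2\alpha\log(e+g)$, $g^2\le Ke_\varphi\le\frac4{\alpha^2}\log^2(e+g)\,e_\varphi$, so $g^2/h(g)^2\le\frac4{\alpha^2}e_\varphi$. Elsewhere $2\log(e+g)<\alpha\sqrt K$, so $g^2/h(g)^2\le g^2<(e+g)^2<\exp(\alpha\sqrt K)$. Integrate over the support of $\varphi$. $\square$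

We also need that averaging $h^{-i}$ over $[0,x]$ costs only a constant: for a constant $C$,
$$\int_0^x\frac{d\tau}{h(\tau)^i}\le C\frac x{h(x)^i},\qquad x\ge0,\ i=1,2. \tag{8}$$
Since $(e+\sqrt x)^2\ge e+x$, $\log(e+\sqrt x)\ge\frac12\log(e+x)$. With $s=\log(e+x)$ and $(e+s/2)^2\ge e+s$, $\log(e+\log(e+\sqrt x))\ge\log(e+s/2)\ge\frac12\log(e+s)$. So $h(\sqrt x)\ge h(x)/4$. For $x\ge1$, split at $\sqrt x$: the integral is at most $\sqrt x+x\,h(\sqrt x)^{-i}\le\sqrt x+4^ix\,h(x)^{-i}$, and $h(x)^i/\sqrt x$ is bounded on $[1,\infty)$. For $x<1$ the integral is at most $x\le h(1)^i\,x/h(x)^i$.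

**Lemma 7.** If (P) holds, then the equation has property (T).

*Proof.* Let $u$ be a weak solution and $\varphi$ as in (T), extended by $0$ to $\mathbb R^2$. Let $S=\operatorname{supp}\varphi\subset U\Subset\Omega$ with $U$ open, $g=|\nabla\varphi|$ and $d=\operatorname{dist}(S,\mathbb R^2\setminus U)>0$. Let $\mathcal Mg$ be the centered Hardy–Littlewood maximal function; it is finite a.e. since $g\in L^1$. At Lebesgue points of $\varphi$ let $\varphi(x)$ denote the limit of averages. The letter $C$ is a constant that may change from line to line.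

The plan is to replace $\varphi$ by a Lipschitz function $\varphi_L$ equal to $\varphi$ on $\{\mathcal Mg\le L\}$, to test with $\varphi_L$, and to show that the error tends to $0$ along a sequence $L_n\to\infty$.

**Step 1 (pointwise estimate).** This step shows that $\varphi$ is Lipschitz on the set where $\mathcal Mg$ is bounded: for Lebesgue points $x\ne y$ of $\varphi$,
$$|\varphi(x)-\varphi(y)|\le C|x-y|\big(\mathcal Mg(x)+\mathcal Mg(y)\big). \tag{9}$$
Let $\varphi_B$ be the average over $B$. If $B'\subset B$ are disks with radii in ratio $1:2$, and $B$ has center $x$ and radius $s$, then by the Poincaré inequality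
$$|\varphi_{B'}-\varphi_B|\le\frac1{|B'|}\int_{B'}|\varphi-\varphi_B|\le\frac4{|B|}\int_B|\varphi-\varphi_B|\le C\,\frac s{|B|}\int_Bg\le C\,s\,\mathcal Mg(x).$$
Put $\rho=|x-y|$. Summing this over $B(x,2^{-i}\rho)\supset B(x,2^{-i-1}\rho)$, $i\ge0$, gives $|\varphi(x)-\varphi_{B(x,\rho)}|\le C\sum_i2^{-i}\rho\,\mathcal Mg(x)\le C\rho\,\mathcal Mg(x)$, and likewise at $y$. Both $B(x,\rho)$ and $B(y,\rho)$ are contained in $B(x,2\rho)$, so the same inequality gives $|\varphi_{B(x,\rho)}-\varphi_{B(y,\rho)}|\le C\rho\,\mathcal Mg(x)$. Add the three bounds.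

**Step 2 (Lipschitz truncation).** This step constructs $\varphi_L$. If $x\notin U$, disks around $x$ of radius less than $d$ miss $S$, so $\mathcal Mg(x)\le\|g\|_1/(\pi d^2)$. Put $L_0=\max(1,\|g\|_1/(\pi d^2))$. For $L\ge L_0$ let $G_L$ be the set of Lebesgue points of $\varphi$ with $\mathcal Mg\le L$. As $\varphi$ vanishes near each point outside $U$, we have $\mathbb R^2\setminus U\subset G_L$ and $\varphi=0$ there. Up to a null set, $\mathbb R^2\setminus G_L=\{\mathcal Mg>L\}$, and this set is contained in $U$. By (9), $\varphi|_{G_L}$ is $CL$-Lipschitz, so by McShane's theorem it has a $CL$-Lipschitz extension $\varphi_L$ to $\mathbb R^2$. Then $\operatorname{supp}\varphi_L\subset\overline U$, which is compact in $\Omega$, and $|\nabla\varphi_L|\le CL$ a.e. The function $\varphi_L-\varphi\in W^{1,1}(\mathbb R^2)$ vanishes a.e. on $G_L$, and the gradient of a Sobolev function vanishes a.e. on its zero set. Hence $\nabla\varphi_L=\nabla\varphi$ a.e. on $G_L$.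

**Step 3 (testing with the truncation).** This step isolates the error. The mollifications of $\varphi_L$ are admissible test functions with supports in a fixed compact subset of $\Omega$, and converge to $\varphi_L$ in $W^{1,2}$. Since $A\nabla u\in L^2_{loc}$, $\int\langle A\nabla u,\nabla\varphi_L\rangle=0$. Therefore
$$\Big|\int_{G_L}\langle A\nabla u,\nabla\varphi\rangle\Big|=\Big|\int_{\{\mathcal Mg>L\}}\langle A\nabla u,\nabla\varphi_L\rangle\Big|\le C\,Q(L),\qquad Q(L):=L\int_{\{\mathcal Mg>L\}}e_u^{1/2}\,dx. \tag{10}$$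
If $g$ were in $L^2$, Cauchy–Schwarz would bound $Q(L)$ by $\big(\int_{\{\mathcal Mg>L\}}e_u\big)^{1/2}\|\mathcal Mg\|_2\to0$. We have only (P), and so we average over $L$.

**Step 4 (averaging the error).** This step shows that $Q$ is integrable against $\frac{dL}{L\,h(L)}$. By Fubini, (8) with $i=1$ and Cauchy–Schwarz,
$$\int_{L_0}^\infty\frac{Q(L)}{L\,h(L)}dL\le\int_Ue_u^{1/2}\Big(\int_0^{\mathcal Mg}\frac{dL}{h(L)}\Big)dx\le C\Big(\int_Ue_u\,dx\Big)^{1/2}\Big(\int_U\frac{(\mathcal Mg)^2}{h(\mathcal Mg)^2}\,dx\Big)^{1/2}. \tag{11}$$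
The first factor is finite as $U\Subset\Omega$. For the second, note that $\mathcal Mg\le\tau+\mathcal M(g\mathbf 1_{\{g>\tau\}})$, so the weak $(1,1)$ inequality gives $|\{\mathcal Mg>2\tau\}|\le\frac C\tau\int_{\{g>\tau\}}g\,dx$. As $h$ is nondecreasing, $\tau^2/h(\tau)^2\le\int_0^\tau2\sigma h(\sigma)^{-2}d\sigma$. Hence, with $h\ge1$ for $\tau\le2$,
$$\int_U\frac{(\mathcal Mg)^2}{h(\mathcal Mg)^2}\le\int_0^\infty\frac{2\tau}{h(\tau)^2}\big|U\cap\{\mathcal Mg>\tau\}\big|\,d\tau\le4|U|+\int_2^\infty\frac{2\tau}{h(\tau)^2}\,\frac C\tau\int_{\{g>\tau/2\}}g\,dx\,d\tau,$$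
and by Fubini, (8) with $i=2$, and $h(2g)\ge h(g)$, the last term is at most
$$C\int g\int_0^{2g}\frac{d\tau}{h(\tau)^2}\,dx\le C\int\frac{g^2}{h(g)^2}\,dx<\infty$$
by (P). So the left side of (11) is finite.

**Step 5 (conclusion).** Since $\int^\infty\frac{dL}{L\,h(L)}=\infty$, $Q$ cannot stay above a positive constant for all large $L$. So there are $L_n\to\infty$ with $Q(L_n)\to0$. By (1), $\langle A\nabla u,\nabla\varphi\rangle\in L^1$. As $\mathcal Mg<\infty$ a.e., $\mathbf 1_{G_{L_n}}\to1$ a.e., and dominated convergence in (10) gives $\int\langle A\nabla u,\nabla\varphi\rangle=0$. $\square$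

## 5. Energy decay, and the constant that is too large

With (T) at hand, everything in Section 1 except the bound on $R$ is available, and we can supply the rate missing at the end of Section 2. Let $u$ be a weak solution and keep the notation of Section 1.

**Lemma 8 (energy decay).** Assume (T). For $T>t_0$, $k\le M(T)$ and $w=(u-k)_+$,
$$\int_{\{t\ge2T\}}e_w\,dx\le\frac{8\pi}T\,(M(T)-k)^2. \tag{12}$$

*Proof.* We test with a cutoff that is linear in $t$. Let $\eta=0$ for $t\le T$ (and outside $B(x_0,r_0)$), $\eta=(t-T)/T$ for $T\le t\le2T$, and $\eta=1$ for $t\ge2T$ (and at $x_0$). It is Lipschitz and supported in $\overline B(x_0,e^{-T})$, where $0\le w\le M(T)-k$ a.e. So $\varphi=\eta^2w\in W^{1,1}$ has compact support and $\nabla\varphi=\eta^2\nabla w+2\eta w\nabla\eta$, whence $e_\varphi\le2\eta^4e_w+8\eta^2w^2|\nabla\eta|^2\in L^1$. Since $\nabla w=\nabla u\,\mathbf 1_{\{u>k\}}$, we have $\langle A\nabla u,\nabla w\rangle=e_w$ and $w\,A\nabla u=w\,A\nabla w$. By (T) and (1),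
$$\int\eta^2e_w=-2\int\eta w\langle A\nabla w,\nabla\eta\rangle\le2\int\eta w\,e_w^{1/2}|\nabla\eta|\le2\Big(\int\eta^2e_w\Big)^{1/2}\Big(\int w^2|\nabla\eta|^2\Big)^{1/2}.$$
The left side is finite, so
$$\int\eta^2e_w\le4\int w^2|\nabla\eta|^2\,dx\le4(M(T)-k)^2\iint\eta_t^2\,dt\,d\theta=4(M(T)-k)^2\cdot2\pi T\cdot\frac1{T^2}.\qquad\square$$

**Definition.** For $T>t_0$ put
$$\mathcal B(T)=\frac{8\pi}{T^3}\int_{2T}^{3T}\!\!\int_0^{2\pi}K\,d\theta\,dt. \tag{13}$$
By Lemma 4, if $N=\int_{B(x_0,r_0)}\exp(\alpha\sqrt K)\,dx<\infty$ and $T>\max(t_0,1)$,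
$$\mathcal B(T)\le\frac{288\pi}{\alpha^2}\Big(2\pi+\frac NT\Big). \tag{14}$$
In Example 2, with $x_0=0$,
$$\mathcal B(T)=\frac{8\pi}{T^3}\cdot2\pi\cdot\frac{27T^3-8T^3}{3p(p+1)}=\frac{304\pi^2}{3p(p+1)}.$$

**The direct attempt.** Combine (4) with energy decay. Apply (12) with $k=m(T)$: on $B(x_0,e^{-T})$, $(u-k)_+=u-k$ a.e., so $\int_{\{t\ge2T\}}e_u\,dx\le\frac{8\pi}T\operatorname{osc}(T)^2$. Suppose $\mathcal B(T)<\infty$. Divide the square of (4) by $R(t)$, which lies in $[2\pi,\infty)$ for a.e. $t\in(2T,3T)$, and integrate over $(2T,3T)$: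
$$4\operatorname{osc}(3T)^2\int_{2T}^{3T}\frac{dt}{R(t)}\le\frac{8\pi}T\operatorname{osc}(T)^2.$$
Since $T^2\le\int_{2T}^{3T}R\,dt\int_{2T}^{3T}R^{-1}dt$,
$$\operatorname{osc}(3T)^2\le\frac{\mathcal B(T)}4\,\operatorname{osc}(T)^2. \tag{15}$$
This has the right scaling: by (14) the factor is bounded as $T\to\infty$. If $\alpha>12\pi$, then by (14) $\mathcal B(T)$ is eventually below a constant less than $4$, and iterating (15) over $T,3T,9T,\dots$ proves continuity. But once $\mathcal B(T)\ge4$, (15) says nothing. That case does occur under the hypothesis of the conjecture: in Example 2 with $p=\frac12$, $\mathcal B(T)=\frac{1216}9\pi^2>1000$, whereas in truth $\operatorname{osc}(3T)=3^{-1/2}\operatorname{osc}(T)$. In general the example has $\operatorname{osc}(3T)=3^{-p}\operatorname{osc}(T)$ with $\mathcal B$ of order $1/p$ for small $p$. So what we need is a factor below $1$ for every finite value of $\mathcal B(T)$, and it must approach $1$ as $\mathcal B(T)\to\infty$.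

## 6. Disjoint level bands sharing one annulus

Where is (15) wasteful? It makes a single passage from the minimum to the maximum and charges it with all of $K$ on the circle. Consider instead a band of levels $k_j<u<k_{j+1}$. A crossing of the band uses $K$ only on the set where $u$ lies in the band, and these sets are disjoint for different $j$. If every one of $J$ bands needs its own fixed amount of $\iint K$, and the total is too small to pay $J$ times, then $u$ cannot cross all of them, so its maximum has dropped.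

For each band to need the same amount, the band must be as wide, up to a constant, as the distance from $k_j$ to $M(T)$, because this distance enters (12). So the levels must approach $M(T)$ geometrically. Equally spaced levels would not do. With spacing $\delta=\frac{D}{2(J+1)}$, $D=\operatorname{osc}(T)$, and $k_j=M(T)-(J+2-j)\delta$, the computation below would give the band $j$ the lower bound $\frac{T^3}{8\pi}\cdot\frac4{(J+2-j)^2}$, and the sum of these over $j=1,\dots,J$ stays below $\frac{T^3}{8\pi}\cdot4\big(\frac{\pi^2}6-1\big)$ however large $J$ is.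

**Proposition 9 (one-step estimate).** Assume (T); by Lemma 7, (P) suffices. Let $T>t_0$ and $\mathcal B(T)<\infty$. Then
$$\operatorname{osc}(3T)\le\big(1-2^{-\mathcal B(T)-2}\big)\operatorname{osc}(T). \tag{16}$$

*Proof.* Let $D=\operatorname{osc}(T)$; we may assume $D>0$. Let $J=\lfloor\mathcal B(T)\rfloor+1$, so $\mathcal B(T)<J\le\mathcal B(T)+1$.

**Step 1 (an alternative that suffices).** It is enough to show that
$$\text{either}\quad M(T)-M(3T)>2^{-J-1}D\quad\text{or}\quad m(3T)-m(T)>D/2. \tag{17}$$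
In the first case $\operatorname{osc}(3T)\le M(3T)-m(T)\le(1-2^{-J-1})D$; in the second $\operatorname{osc}(3T)\le M(T)-m(3T)\le D/2\le(1-2^{-J-1})D$. As $2^{-J-1}\ge2^{-\mathcal B(T)-2}$, (16) follows. Suppose from now on that neither alternative holds.

**Step 2 (every circle crosses every band).** Let $k_j=M(T)-2^{-j}D$, $j=1,\dots,J+1$. Then $k_1=M(T)-D/2=m(T)+D/2\ge m(3T)$ and $k_{J+1}=M(T)-2^{-J-1}D\le M(3T)$. By Lemma 1 and monotonicity, for a.e. $t\in(2T,3T)$,
$$\max\tilde u(t,\cdot)\ge M(t)\ge M(3T)\ge k_{J+1},\qquad\min\tilde u(t,\cdot)\le m(t)\le m(3T)\le k_1.$$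

**Step 3 (the cost of one crossing).** This step bounds the energy in a band from below. For $j=1,\dots,J$ put
$$A_j(t)=\{\theta\in[0,2\pi):k_j<\tilde u(t,\theta)<k_{j+1}\},\qquad R_j(t)=\int_{A_j(t)}K\,d\theta.$$
The truncation $v=\min(\max(\tilde u(t,\cdot),k_j),k_{j+1})$ is absolutely continuous with $v_\theta=\tilde u_\theta\mathbf 1_{A_j(t)}$ a.e. By Step 2 it takes the value $k_j$ at a minimum point of $\tilde u(t,\cdot)$ and $k_{j+1}$ at a maximum point. These points are joined by two arcs, and $k_{j+1}-k_j=2^{-j-1}D$. With (3) and Cauchy–Schwarz,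
$$2^{-j}D=2(k_{j+1}-k_j)\le\int_{A_j(t)}|\tilde u_\theta|\,d\theta\le R_j(t)^{1/2}\Big(\int_{A_j(t)}e_u\,r^2\,d\theta\Big)^{1/2}. \tag{18}$$
For a.e. $t\in(2T,3T)$, $R_j(t)<\infty$ because $\mathcal B(T)<\infty$. Also $R_j(t)>0$: if $R_j(t)=0$, then $A_j(t)$ is a null set as $K\ge1$, and the middle integral in (18) would vanish.

**Step 4 (energy decay forces each band to contain much of $K$).** Square (18), divide by $R_j(t)$, and integrate over $t\in(2T,3T)$, using $r^2dt\,d\theta=dx$. On the band, $u>k_j$, so the right side is at most the energy of $(u-k_j)_+$ in $\{t\ge2T\}$. Lemma 8 with $k=k_j$ and $M(T)-k_j=2^{-j}D$ gives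
$$4^{-j}D^2\int_{2T}^{3T}\frac{dt}{R_j(t)}\le\int_{\{t\ge2T\}}e_{(u-k_j)_+}\,dx\le\frac{8\pi}T\,4^{-j}D^2.$$
So $\int_{2T}^{3T}dt/R_j\le8\pi/T$, independently of $j$. By Cauchy–Schwarz $T^2\le\int_{2T}^{3T}R_j\,dt\int_{2T}^{3T}R_j^{-1}\,dt$, hence
$$\int_{2T}^{3T}R_j(t)\,dt\ge\frac{T^3}{8\pi},\qquad j=1,\dots,J. \tag{19}$$

**Step 5 (summing over disjoint bands).** For each $t$ the sets $A_1(t),\dots,A_J(t)$ are disjoint. Summing (19),
$$\int_{2T}^{3T}\!\!\int_0^{2\pi}K\,d\theta\,dt\ge\sum_{j=1}^J\int_{2T}^{3T}R_j\,dt\ge\frac{JT^3}{8\pi},$$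
that is, $\mathcal B(T)\ge J$. This contradicts $\mathcal B(T)<J$, so (17) holds. $\square$

## 7. Proof of Theorem A: iteration over the radii $e^{-3^iT_1}$

By Lemmas 6 and 7, (T) holds, so Lemmas 1 and 8 and Proposition 9 apply.

**Step 1 (a uniform contraction).** Fix $x_0$ and $r_0$ as in Section 1, let $N=\int_{B(x_0,r_0)}\exp(\alpha\sqrt K)\,dx$ and $T_1=1+\max(t_0,1,N)$. For $T\ge T_1$, $N/T\le1$ and (14) gives
$$\mathcal B(T)\le b:=\frac{288\pi(2\pi+1)}{\alpha^2}.$$
With $\kappa:=1-2^{-b-2}\in(0,1)$, Proposition 9 applied at $T_1,3T_1,9T_1,\dots$ yields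
$$\operatorname{osc}(3^iT_1)\le\kappa^i\operatorname{osc}(T_1),\qquad i=0,1,2,\dots \tag{20}$$

**Step 2 (continuity).** As $\operatorname{osc}$ is nonincreasing in $t$, (20) gives $\operatorname{osc}(t)\to0$ at every $x_0\in\Omega$. Lemma 2 provides the continuous representative $u^*$.

**Step 3 (modulus).** We make (20) uniform on a compact set $F\subset\Omega$ and convert it to a power of the logarithm. Choose $r_0<1$ such that $F'=\{x:\operatorname{dist}(x,F)\le r_0\}\subset\Omega$; then $F'$ is compact and $B(x_0,r_0)\subset F'$ for all $x_0\in F$. Replace $N$ by $\int_{F'}\exp(\alpha\sqrt K)\,dx$ in the definition of $T_1$. This makes $T_1$ independent of $x_0\in F$, and (20) still holds. Also $\operatorname{osc}(T_1)\le2\|u\|_{L^\infty(F')}<\infty$, by Lemma 1 and compactness.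

Let $x,y\in F$ with $0<2|x-y|=e^{-t}$ and $t\ge T_1$, and choose $i\ge0$ with $3^iT_1\le t<3^{i+1}T_1$. Take $x_0=x$. Then $y\in B(x,e^{-t})$, and
$$|u^*(x)-u^*(y)|\le\operatorname{osc}(t)\le\operatorname{osc}(3^iT_1)\le\kappa^i\operatorname{osc}(T_1).$$
Put $\gamma=\log(1/\kappa)/\log3$. As $i+1>\log(t/T_1)/\log3$, $\kappa^i\le\kappa^{-1}(t/T_1)^{-\gamma}$. So $|u^*(x)-u^*(y)|\le Ct^{-\gamma}$. Finally $t=\log\frac1{|x-y|}-\log2\ge\frac12\log\frac1{|x-y|}$ when $|x-y|\le\frac14$; since $T_1\ge2$, this holds for $t\ge T_1$. So the estimate of Theorem A holds with $\rho=\frac12e^{-T_1}$, and $\gamma$ depends only on $\kappa$, hence only on $\alpha$. This proves Theorem A, and with $\alpha=1$ De Giorgi's conjecture for $n=2$. $\blacksquare$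

## 8. Proof of Theorem B: a divergent series of gains

The product of the factors in (16) tends to $0$ as soon as $\sum_i2^{-\mathcal B(3^iT_1)}=\infty$, and this leaves room for $\mathcal B$ to grow slowly. Assume $\exp(\alpha\sqrt{K/\ell(K)})\in L^1_{loc}(\Omega)$ with $\alpha\ge24\pi$.

**Step 1 (condition (P)).** Here the second logarithm in $h$ is used. There is $C_1$ with $\ell(K)^{1/2}\le C_1\log(e+\sqrt K)$ for $K\ge1$. Let $\varphi$ be as in (P), $g=|\nabla\varphi|$ and $s=\log(e+g)\ge1$, so $h(g)=s\log(e+s)$. Let $c\ge1$. Where $\sqrt K\le c\,h(g)$, $g^2\le Ke_\varphi$ gives $g^2/h(g)^2\le c^2e_\varphi$.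

Where $\sqrt K>c\,h(g)$, use two facts. First, $x/\log(e+x)$ is increasing, since its derivative has the sign of $\log(e+x)-\frac x{e+x}>0$. Second, $e+cs\log(e+s)\le c(e+s)^2$, since $e+s\log(e+s)\le e(e+s)+s(e+s)$ and $c\ge1$. Hence
$$\alpha\sqrt{\frac K{\ell(K)}}\ge\frac{\alpha\sqrt K}{C_1\log(e+\sqrt K)}\ge\frac{\alpha\,c\,s\log(e+s)}{C_1(\log c+2\log(e+s))}\ge\frac{\alpha c\,s}{C_1(\log c+2)}\ge2s$$
if $c$ is large, where the third inequality uses $\log(e+s)\ge1$. So there $g^2/h(g)^2\le g^2\le e^{2s}\le\exp(\alpha\sqrt{K/\ell(K)})$, which is integrable over the support of $\varphi$. Thus (P) holds, and (T) by Lemma 7.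

**Step 2 (growth of $\mathcal B$).** Fix $x_0$, $r_0$, put $y=\sqrt{K/\ell(K)}$ and $N=\int_{B(x_0,r_0)}e^{\alpha y}\,dx<\infty$. In this step $C$ may depend on $\alpha$ and $N$. As $\ell(K)\le CK^{1/3}$ for $K\ge1$, $K=y^2\ell(K)\le Cy^2K^{1/3}$, so $K\le Cy^3$. Let $T>t_0$ be large.

On $\{2T<t<3T,\ \alpha y\le6T\}$ we have $K\le CT^3$, so $e^e+K\le T^4$ for $T$ large and $\ell(K)\le\log\log T+\log4$. Therefore $K=y^2\ell(K)\le\frac{36T^2}{\alpha^2}(\log\log T+\log4)$, on a region of $dt\,d\theta$-area at most $2\pi T$.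

On $\{2T<t<3T,\ \alpha y>6T\}$, since $z^3e^{-z}$ decreases for $z\ge3$, $K\le C\alpha^{-3}(\alpha y)^3\le C\alpha^{-3}(6T)^3e^{-6T}e^{\alpha y}$. With $dt\,d\theta\le e^{6T}dx$ this part contributes at most $CT^3N$ to $\int_{2T}^{3T}\int_0^{2\pi}K\,d\theta\,dt$.

Multiplying by $8\pi/T^3$, and using $576\pi^2/\alpha^2\le1$ as $\alpha\ge24\pi$,
$$\mathcal B(T)\le\frac{576\pi^2}{\alpha^2}\big(\log\log T+\log4\big)+C\le\log\log T+C .$$

**Step 3 (divergence).** For $T=3^iT_1$ with $T_1$ fixed and large, $\log T=i\log3+\log T_1\le Ci$ for $i\ge1$. Hence, for some $c>0$,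
$$2^{-\mathcal B(3^iT_1)-2}\ge c\,2^{-\log\log(3^iT_1)}=c\,\big(\log(3^iT_1)\big)^{-\log2}\ge c'\,i^{-\log2}.$$
Since $\log2<1$, $\sum_i2^{-\mathcal B(3^iT_1)-2}=\infty$, so $\prod_i\big(1-2^{-\mathcal B(3^iT_1)-2}\big)=0$. By Proposition 9, $\operatorname{osc}(3^iT_1)\to0$, so $\operatorname{osc}(t)\to0$ at every $x_0$. Lemma 2 gives continuity. $\blacksquare$

## 9. Proof of Theorem C: Fourier modes and $c_n''=n^2\sigma c_n$

We use the notation of Section 3. With $r=e^{-t}$, $\int_0\lambda(r)\log\frac1r\frac{dr}r=\int^\infty t\,\sigma(t)\,dt$. Neither (P) nor (T) is assumed; the equation is only tested with smooth functions.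

**Step 1 (equations for the coefficients).** Let $u$ be a weak solution and put, for $n\ge1$,
$$c_n(t)=\frac1\pi\int_0^{2\pi}u\cos n\theta\,d\theta,\qquad s_n(t)=\frac1\pi\int_0^{2\pi}u\sin n\theta\,d\theta,\qquad c_0(t)=\frac1{2\pi}\int_0^{2\pi}u\,d\theta.$$
Then $c_n'=\frac1\pi\int u_t\cos n\theta\,d\theta$, and $|c_n'|^2\le\frac1\pi\int u_t^2\,d\theta$. Finite energy on $\{t>t_1\}$ gives $c_n'\in L^2(t_1,\infty)$ for all $t_1>t_0$; likewise for $s_n'$ and $c_0'$. Test with $\phi(t)\cos n\theta$, $\phi\in C_c^\infty(t_0,\infty)$, which is smooth with compact support in $\Omega\setminus\{0\}$. On a.e. circle, $\int u_\theta\sin n\theta\,d\theta=-n\int u\cos n\theta\,d\theta=-n\pi c_n$. So (6) gives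
$$0=\iint\big(u_t\phi'\cos n\theta-n\sigma u_\theta\phi\sin n\theta\big)\,dt\,d\theta=\pi\int\big(c_n'\phi'+n^2\sigma c_n\phi\big)\,dt,$$
that is, $c_n''=n^2\sigma c_n$. As $c_n$ is locally bounded and $\sigma\le1$, $c_n\in W^{2,\infty}_{loc}$. The same holds for $s_n$. For $n=0$, $c_0''=0$ and $c_0'\in L^2(t_1,\infty)$, so $c_0$ is constant.

**Step 2 (monotonicity).** For $n\ge1$, $c_nc_n'\le0$ everywhere. Otherwise, up to sign, $c_n(\tau)>0$ and $c_n'(\tau)>0$ for some $\tau$. As long as $c_n>0$, $c_n'$ is nondecreasing, so $c_n$ stays positive and $c_n'\ge c_n'(\tau)>0$ on $(\tau,\infty)$, contradicting $c_n'\in L^2$. Hence $|c_n|$, and likewise $|s_n|$, is nonincreasing.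

**Step 3 (continuity off the origin).** This step turns the energy bound at one time into uniform convergence from then on. Let $t_0<t_1<t_2$. For a.e. $t$, $u_\theta(t,\cdot)\in L^2$, since $\sigma>0$, and Parseval gives $\int u_\theta^2\,d\theta=\pi\sum n^2(c_n^2+s_n^2)$. By Step 2,
$$\Big(\int_{t_1}^{t_2}\sigma\,dt\Big)\,\pi\sum_{n\ge1}n^2\big(c_n(t_2)^2+s_n(t_2)^2\big)\le\int_{t_1}^{t_2}\!\!\int_0^{2\pi}\sigma u_\theta^2\,d\theta\,dt<\infty.$$
As $\int_{t_1}^{t_2}\sigma>0$, Cauchy–Schwarz with $\sum n^{-2}$ gives $\sum_{n\ge1}(|c_n(t_2)|+|s_n(t_2)|)<\infty$. By monotonicity this dominates the Fourier series on $[t_2,\infty)\times S^1$, which therefore converges uniformly to a continuous function equal to $u$ a.e. Since $t_2>t_0$ is arbitrary, $u$ has a continuous representative on $\Omega\setminus\{0\}$.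

**Step 4 (continuity at the origin if $\int^\infty t\sigma\,dt=\infty$).** Suppose $|c_n(t)|\to l>0$ for some $n\ge1$. Then $c_n$ does not change sign; say $c_n\ge l>0$. Then $c_n$ is convex, and $c_n'\le0$ is nondecreasing and in $L^2$ near $\infty$, so $c_n'\to0$. Hence $-c_n'(t)=n^2\int_t^\infty\sigma c_n\,ds\ge n^2l\int_t^\infty\sigma\,ds$. Integrating over $(t_2,\infty)$,
$$c_n(t_2)\ge n^2l\int_{t_2}^\infty(s-t_2)\sigma(s)\,ds=\infty,$$
because $s-t_2\ge s/2$ for $s\ge2t_2$ and $\sigma\le1$ is locally integrable. This is a contradiction. So all $c_n\to0$, and likewise all $s_n\to0$, $n\ge1$. By dominated convergence for series, with the bound at $t_2$ from Step 3, $\sup_\theta|u(t,\theta)-c_0|\le\sum_{n\ge1}(|c_n(t)|+|s_n(t)|)\to0$. So $u$ is continuous at $0$ with value $c_0$.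

**Step 5 (a discontinuous solution if $\int^\infty t\sigma\,dt<\infty$).** We construct $f$ with $f''=\sigma f$ and $f\to1$. Choose $t_*>t_0$ with $\int_{t_*}^\infty s\sigma(s)\,ds\le\frac12$. The map
$$f\mapsto1+\int_t^\infty(s-t)\sigma(s)f(s)\,ds$$
is a contraction with factor at most $\frac12$ on bounded continuous functions on $[t_*,\infty)$, and maps the closed set $\{1\le f\le2\}$ into itself. So it has a fixed point with $1\le f\le2$. Then $f'(t)=-\int_t^\infty\sigma f\,ds$, $f''=\sigma f$ a.e., $f(t)\to1$, and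
$$|f'(t)|\le2\int_t^\infty\sigma\,ds\le\frac2t\int_t^\infty s\sigma\,ds\le\frac1t.$$
Extend $f$ to $(t_0,t_*]$ by solving the linear equation $f''=\sigma f$, whose coefficient is bounded and measurable. Then $f\in W^{2,\infty}_{loc}(t_0,\infty)$, $f$ is bounded near $\infty$, $f'\to0$, and $\int_{t_*}^\infty(f'^2+\sigma f^2)\,dt\le\int_{t_*}^\infty(t^{-2}+4\sigma)\,dt<\infty$. By Lemma 5, $u=f(t)\cos\theta$ is a weak solution. It is continuous off $0$, and $u\to\cos\theta$ uniformly in $\theta$ as $x\to0$. A continuous representative would agree with $u$ off $0$ and would have a limit at $0$; so there is none. $\blacksquare$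

## 10. Proof of Corollary D: two explicit coefficients

**Proof of (i).** Given $p>\frac12$, take $0<\beta<2p-1$, $\Omega=B(0,e^{-e})$ and, in the model of Theorem C, $\lambda=t^{-2}(\log t)^{-1-\beta}$ with $t=\log\frac1r>e$; then $\lambda\le1$. Now
$$\int^\infty t\,\sigma(t)\,dt=\int^\infty\frac{dt}{t(\log t)^{1+\beta}}<\infty,$$
so a discontinuous weak solution exists by Theorem C. On the other hand $\sqrt K=t(\log t)^{(1+\beta)/2}$ and $\log(e+K)\ge2\log t$. Hence for every $\alpha>0$
$$\frac{\alpha\sqrt K}{(\log(e+K))^p}\le\alpha\,t\,(\log t)^{(1+\beta)/2-p}=o(t)\qquad(t\to\infty),$$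
because $(1+\beta)/2<p$. Since $dx=e^{-2t}dt\,d\theta$, the integral over $\Omega$ is at most $2\pi\int_e^\infty e^{o(t)-2t}\,dt<\infty$. If $q<\frac12$, then $K^q\le C\sqrt K/(\log(e+K))^p$ for $K\ge1$. So $\exp(\alpha K^q)$ is integrable for every $\alpha>0$ in the same example, and $\sqrt K$ cannot be replaced by $K^q$.

**Proof of (ii).** Let $\alpha,p>0$ with $p(p+1)>\alpha^2/4$. Example 2 provides the equation with $\lambda=p(p+1)/t^2$ on $\{t>t_0\}$, $t_0>0$ large, and the weak solution $u=(\log\frac1r)^{-p}\cos\theta$. By (7), $\int_\Omega\exp(\alpha\sqrt K)\,dx<\infty$ since $\alpha<2\sqrt{p(p+1)}$.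

The continuous representative has $u(0)=0$ and $\sup_{|x|=r}|u|=(\log\frac1r)^{-p}$. If $\gamma(\alpha)$ is an exponent valid in Theorem A, comparing $x$ with $0$ gives $(\log\frac1r)^{-p}\le C(\log\frac1r)^{-\gamma(\alpha)}$ for small $r$, so $\gamma(\alpha)\le p$. This holds for every $p>0$ with $p(p+1)>\alpha^2/4$, and such $p$ can be taken arbitrarily small as $\alpha\to0$. Hence $\gamma(\alpha)\to0$ as $\alpha\to0$. $\blacksquare$
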